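# Multiplicative invariants that form a monoid algebra

## 1. Sign changes, and a double transposition in rank four

Let $K$ be a field. We begin with a computation in one variable. The substitution $x\mapsto x^{-1}$ acts on $K[x^{\pm1}]$, and a Laurent polynomial is invariant exactly when the coefficients of $x^k$ and $x^{-k}$ agree for all $k$. So the invariants have the basis $1,\ x^k+x^{-k}$ $(k\ge 1)$. Put $\xi=x+x^{-1}$. The power $\xi^k$ is invariant with top term $x^k$ of coefficient $1$, so $\xi^k$ equals $x^k+x^{-k}$ plus an integer combination of earlier basis elements. The powers of $\xi$ therefore form another basis, and the invariant ring is $K[\xi]$, in every characteristic.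

In $m$ variables, let $R_0=\{\pm1\}^m$ act by independent inversions $x_i\mapsto x_i^{\pm1}$. A Laurent polynomial is invariant exactly when its coefficients are constant on orbits of monomials. The orbit sum of $x_1^{a_1}\cdots x_m^{a_m}$ is the product over $i$ of $x_i^{a_i}+x_i^{-a_i}$ (or of $1$ if $a_i=0$). Hence, with $\xi_i=x_i+x_i^{-1}$,
$$K[x_1^{\pm1},\dots,x_m^{\pm1}]^{R_0}=K[\xi_1,\dots,\xi_m],\tag{1}$$
a polynomial ring.

Now let $m=4$ and $\operatorname{char}K\ne2$, and enlarge $R_0$ by $\sigma=(12)(34)$, which permutes the variables. The group $G$ generated by $R_0$ and $\sigma$ has order $32$. By (1) its invariants are those elements of $K[\xi_1,\dots,\xi_4]$ that are fixed by $\sigma$, which permutes the $\xi_i$. Put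
$$s=\xi_1+\xi_2,\quad s'=\xi_3+\xi_4,\quad u=\xi_1-\xi_2,\quad v=\xi_3-\xi_4 .$$
Since $2$ is invertible, $K[\xi_1,\dots,\xi_4]=K[s,s',u,v]$. Here $\sigma$ fixes $s,s'$ and negates $u,v$, so it multiplies $s^as'^bu^cv^d$ by $(-1)^{c+d}$. The invariants are spanned by the monomials with $c+d$ even:
$$K[x_1^{\pm1},\dots,x_4^{\pm1}]^G=K[s,s']\otimes K[u^2,uv,v^2].\tag{2}$$
So the invariant ring has a basis that is closed under multiplication.

Let us name what we have seen.

**Definition (multiplicative action).** Let $L\cong\mathbb Z^n$ be a lattice and $G\le GL(L)\cong GL(n,\mathbb Z)$ a finite subgroup. The group algebra $K[L]$ has basis $x^m$ $(m\in L)$ with $x^mx^{m'}=x^{m+m'}$, so it is a Laurent polynomial ring in $n$ variables. The action of $G$ on $L$ extends uniquely to $K$-algebra automorphisms, $g(x^m)=x^{gm}$. The invariant ring is $K[L]^G$. Its basis consists of the orbit sums of monomials.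

**Definition (reflection).** An element $g\in GL(L)$ is a reflection if $\operatorname{rank}(g-1)=1$. The group $G$ acts as a reflection group if it is generated by reflections; the trivial group counts.

For instance, a single sign change on $\mathbb Z^m$ is a reflection, and so is the swap of two coordinates of $\mathbb Z^2$, where $g-1$ has image $\mathbb Z(1,-1)$. But $-1$ on $\mathbb Z^2$ is not one.

**Definition (affine semigroup algebra).** This is a monoid algebra $K[M]$ with $M$ a finitely generated commutative monoid; it has $K$-basis $t^m$ $(m\in M)$, with $t^mt^{m'}=t^{m+m'}$.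

A theorem of Lorenz (2001) says: if $G$ acts as a reflection group on $L$, then some submonoid $M$ of $(\mathbb Z[L]^G,\cdot)$ is a $\mathbb Z$-basis of $\mathbb Z[L]^G$; consequently $K[L]^G\cong K[M]$ for every commutative base ring $K$. For the swap on $\mathbb Z^2$ this is $K[x_1^{\pm1},x_2^{\pm1}]^{S_2}=K[e_1,e_2^{\pm1}]$, with $e_1=x_1+x_2$, $e_2=x_1x_2$ and $M=\mathbb N\times\mathbb Z$. We ask about the converse, posed in "On: Monomial Orders And Ring Of Multiplicative Invariants":

**Conjecture.** If $G\le GL(L)$ is finite and $K[L]^G=K[M]$ is an affine semigroup algebra, then $G$ acts as a reflection group on $L$.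

In the rank-four example the ring is a monoid algebra by (2). Is $G$ generated by reflections? Write an element outside $R_0$ as $g=\eta\sigma$ with $\eta\in R_0$. A vector fixed by $g$ is determined on $\{1,2\}$ by its first coordinate and on $\{3,4\}$ by its third, so the fixed space has dimension at most $2$ and $\operatorname{rank}(g-1)\ge2$. All reflections of $G$ lie in $R_0\ne G$. So the conjecture fails over every field of characteristic different from $2$.

What changes in general? We used two things: the invariants of the reflections in $G$ form a polynomial ring on whose variables the rest of $G$ acts by permutations, and these permutations can be diagonalized, because $K$ contains the root of unity $-1\neq1$. We shall see which other fields admit such examples, what replaces the polynomial ring for an arbitrary $G$, and, the hard part, that diagonalizing permutations is the only way in which a monoid algebra can arise.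

## 2. Permutations of prime order and roots of unity

**Theorem 1.** Let $\ell$ be a prime and let $K$ contain a primitive $\ell$-th root of unity $\zeta$ (so $\operatorname{char}K\ne\ell$). Let $\sigma\in S_m$ have order $\ell$ and not be a transposition. Let $G=\{\pm1\}^m\rtimes\langle\sigma\rangle\le GL(m,\mathbb Z)$ (sign changes and permutation matrices) act on $L=\mathbb Z^m$. Then $K[L]^G$ is an affine semigroup algebra, but $G$ is not generated by reflections.

**Proof.** By (1), $K[L]^{R_0}=K[\xi_1,\dots,\xi_m]$, and $\sigma$ permutes the $\xi_i$. The polynomial $X^\ell-1$ has distinct roots in $K$, so $\sigma$ is diagonalizable on $\sum_iK\xi_i$; let $y_1,\dots,y_m$ be a basis with $\sigma y_j=\zeta^{a_j}y_j$. Then $K[\xi_1,\dots,\xi_m]=K[y_1,\dots,y_m]$ and $\sigma y^b=\zeta^{\sum a_jb_j}y^b$, so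
$$K[L]^G=\bigoplus_{b\in M}Ky^b,\qquad M=\Big\{b\in\mathbb Z_{\ge0}^m:\ \sum_j a_jb_j\equiv0\bmod\ell\Big\}.$$
The monoid $M$ is finitely generated: if $b\in M$ has a coordinate $b_j\ge\ell$, then $b-\ell e_j\in M$, so $M$ is generated by the $\ell e_j$ and the finitely many elements with all coordinates below $\ell$. Thus $K[L]^G=K[M]$ is an affine semigroup algebra.

Let $g=\eta\sigma^k$ with $\eta\in R_0$ and $\sigma^k\ne1$. As $\ell$ is prime, $\sigma^k$ has the cycle type of $\sigma$: at least two $\ell$-cycles, or one $\ell$-cycle with $\ell\ge3$. On the coordinates of one cycle of length $c$, a fixed vector of $g$ is determined by one coordinate, so this cycle contributes at least $c-1$ to $\operatorname{rank}(g-1)$. In the first case the rank is at least $2(\ell-1)\ge2$, in the second at least $\ell-1\ge2$. So all reflections of $G$ lie in $R_0\ne G$. $\square$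

If $K$ contains $\omega$, a primitive cube root of unity, take $\sigma=(123)$ on $\mathbb Z^3$, $|G|=24$. With $y_j$ an eigenvector of eigenvalue $\omega^j$, the condition is $b_1+2b_2\equiv0\bmod3$, so $K[L]^G=K[y_0]\otimes K[y_1^3,y_1y_2,y_2^3]$.

If $K$ contains any root of unity other than $1$, a suitable power of it is a primitive $\ell$-th root of unity for some prime $\ell$. Theorem 1 applies with an $\ell$-cycle in $S_\ell$ if $\ell\ge3$, and with $(12)(34)\in S_4$ if $\ell=2$. So the conjecture fails over every field containing a root of unity $\ne1$, in particular over every field of characteristic $\neq2$. It is disproved. What remains is to decide exactly when $K[L]^G$ is a monoid algebra.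

## 3. The reflection subgroup, its root system, and the exact criterion

Let $R$ be the subgroup of $G$ generated by all reflections in $G$. It is normal, since conjugates of reflections are reflections.

Let $s\in G$ be a reflection. On the line $(1-s)L_{\mathbb Q}$ it acts by the scalar $\det s=\pm1$. If this scalar were $1$, then $s$ would be unipotent; but a unipotent matrix of finite order over $\mathbb Q$ is the identity. So $s=-1$ on this line. Write $(1-s)L=\mathbb Z\alpha_s$ and
$$s(m)=m-\langle m,\alpha_s^\vee\rangle\alpha_s .$$
By the choice of $\alpha_s$, the functional $\alpha_s^\vee:L\to\mathbb Z$ is surjective, and $s\alpha_s=-\alpha_s$ gives $\langle\alpha_s,\alpha_s^\vee\rangle=2$. The pair $(\alpha_s,\alpha_s^\vee)$ is determined up to a common sign. For the swap on $\mathbb Z^2$: $\alpha=(1,-1)$ and $\langle m,\alpha^\vee\rangle=m_1-m_2$.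

Let $\Phi=\{\pm\alpha_s\}\subset L$, over all reflections $s\in G$, and $V=\mathbb Q\Phi$. We check that $\Phi$ is a reduced root system in $V$. It is finite, spans $V$ and does not contain $0$. Since $g(1-s)L=(1-gsg^{-1})L$, the group $G$ permutes $\Phi$. The numbers $\langle\beta,\alpha^\vee\rangle$ are integers because $\beta\in L$. Fix a $G$-invariant inner product on $L_{\mathbb Q}$; then $s$ is the orthogonal reflection along $\alpha_s$, so proportional roots come from the same reflection and agree up to sign. The orthogonal complement of $V$ is the common fixed space of all reflections, so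
$$L_{\mathbb Q}=L_{\mathbb Q}^R\oplus V,$$
the coroots vanish on $L^R_{\mathbb Q}$, and $R$ acts on $V$ faithfully as the Weyl group of $\Phi$.

Fix a base $\alpha_1,\dots,\alpha_r$ of $\Phi$, with fundamental weights $\omega_1,\dots,\omega_r\in V$, $\langle\omega_i,\alpha_j^\vee\rangle=\delta_{ij}$, and let $\Lambda=\bigoplus_i\mathbb Z\omega_i$. Let $\Gamma$ be the stabilizer in $G$ of the base, as a set. Since $R$ is simply transitive on bases, $G=R\rtimes\Gamma$. For $\gamma\in\Gamma$ write $\gamma\alpha_i=\alpha_{\gamma i}$. From $\gamma s_{\alpha}\gamma^{-1}=s_{\gamma\alpha}$ we get $\langle\gamma m,(\gamma\alpha)^\vee\rangle=\langle m,\alpha^\vee\rangle$, hence $\gamma\omega_i=\omega_{\gamma i}$. As $R$ is normal, $\Gamma$ acts on $L^R$.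

**Theorem 2.** For a field $K$ and finite $G\le GL(L)$ the following are equivalent.

(i) $K[L]^G\cong K[M]$ as $K$-algebras, for some commutative monoid $M$.

(ii) The following three conditions hold:
 (a) $\Gamma\cong G/R$ is abelian, and $K$ contains a primitive $e$-th root of unity, $e$ the exponent of $\Gamma$ (so $\operatorname{char}K\nmid|\Gamma|$);
 (b) $\Gamma$ acts trivially on $L^R$;
 (c) $\omega_i-\omega_{\gamma i}\in L$ for all $i$ and all $\gamma\in\Gamma$.

The monoid in (i) is automatically finitely generated: $K[L]^G$ is a finitely generated algebra by Noether, and the finitely many elements of $M$ occurring in a finite set of algebra generators generate a submonoid $M_0$ with $K[M_0]=K[M]$, so $M_0=M$.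

Each condition can fail alone. Let $G_0=\{\pm1\}^3\rtimes\langle(123)\rangle$.

For (a), take $K=\mathbb Q$ and $G_0$ acting on $\mathbb Z^3$. By the proof of Theorem 1 the reflections are the three single sign changes $s_i$. Here $(1-s_i)\mathbb Z^3=2\mathbb Ze_i$, so $\alpha_i=2e_i$, $\omega_i=e_i$ and $\Gamma=\langle(123)\rangle$. Conditions (b) and (c) hold, but $\mathbb Q$ has no primitive cube root of unity.

For (b), take $G=\{\pm1\}$ acting on $\mathbb Z^2$ by $\pm1$, with $\operatorname{char}K\ne2$. There are no reflections, so $R=1$, $L^R=L$, and $\Gamma=G$ acts nontrivially. Conditions (a) and (c) hold, the latter emptily.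

For (c), take $G_0$ on $L=2\mathbb Z^3+\mathbb Z(1,1,1)$, with $\omega\in K$ a primitive cube root of unity. The reflections are again the $s_i$, because ranks may be computed over $\mathbb Q$. The coordinates of elements of $L$ take all integer values, so again $\alpha_i=2e_i$, $\omega_i=e_i$, $\Gamma=\langle(123)\rangle$. But the elements of $L$ have three coordinates of the same parity, so $\omega_1-\omega_2\notin L$.

## 4. The invariants of the reflection subgroup as a monoid algebra

Put $B=K[L]^R$. Let $p,\pi$ be the projections of $L_{\mathbb Q}$ to $L^R_{\mathbb Q}$ and $V$; they commute with $G$. Let $P=p(L)$ and $\Lambda'=P\oplus\Lambda$.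

For $m\in L$ we have $\langle\pi(m),\alpha^\vee\rangle=\langle m,\alpha^\vee\rangle\in\mathbb Z$, so $\pi(m)\in\Lambda$ and $L\subset\Lambda'$, with finite index since both are lattices spanning $L_{\mathbb Q}$. The group $G=R\Gamma$ preserves $P$ and $\Lambda$, so it acts on $\Lambda'$ and on the finite group $D=\Lambda'/L$. Moreover $R$ acts trivially on $D$: it is trivial on $P$, and $s_\alpha\lambda-\lambda\in\mathbb Z\Phi\subset L$ for $\lambda\in\Lambda$.

Let $\xi_i\in K[\Lambda]$ be the $R$-orbit sum of $x^{\omega_i}$. By Bourbaki (*Lie* VI §3.4, Thm 1), $K[\Lambda]^R=K[\xi_1,\dots,\xi_r]$ is a polynomial ring. The argument is the triangularity of Section 1. Orbit sums $S(\lambda)$ with $\lambda=\sum a_i\omega_i$ dominant (all $a_i\ge0$) form a basis, since every orbit contains exactly one dominant weight. All other weights in the orbit of a dominant $\lambda$ are $\lambda$ minus a nonzero sum of simple roots. So $\prod\xi_i^{a_i}=S(\lambda)+\sum_\mu c_\mu S(\mu)$, over dominant $\mu\neq\lambda$ with $\lambda-\mu$ a sum of simple roots, $c_\mu$ in the image of $\mathbb Z$. There are finitely many such $\mu$,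 because $|\lambda|^2-|\mu|^2=(\lambda-\mu,\lambda+\mu)\ge0$. By induction the products $\prod\xi_i^{a_i}$ span, and their leading terms show independence.

As $R$ acts trivially on $P$, we get $K[\Lambda']^R=K[P][\xi_1,\dots,\xi_r]$. Grade $K[\Lambda']$ by $D$, giving $x^\lambda$ the degree $[\lambda]$. The degree-$0$ part is $K[L]$, the group $R$ preserves degrees, and $\xi_i$ is homogeneous of degree $[\omega_i]$. So $B$ is the degree-$0$ part of $K[\Lambda']^R$. It is spanned by the $x^q\prod\xi_i^{a_i}$ with $m:=q+\sum a_i\omega_i\in L$. For such $m$ we have $q=p(m)$ and $a_i=\langle m,\alpha_i^\vee\rangle$. Hence $B$ has the basis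
$$\varepsilon_m=x^{p(m)}\prod_i\xi_i^{\langle m,\alpha_i^\vee\rangle},\quad m\in L_+=\{m\in L:\langle m,\alpha_i^\vee\rangle\ge0\ \forall i\},\qquad\varepsilon_m\varepsilon_{m'}=\varepsilon_{m+m'}.\tag{3}$$
So $B=K[L_+]$. Also $\gamma\xi_i=\xi_{\gamma i}$ for $\gamma\in\Gamma$, since $\Gamma$ normalizes $R$. Nothing here used that $K$ is a field: over $\mathbb Z$, the $\varepsilon_m$ form a submonoid and a $\mathbb Z$-basis of $\mathbb Z[L]^R$, which gives Lorenz's theorem when $G=R$.

For the swap on $\mathbb Z^2$: $\omega=(\tfrac12,-\tfrac12)$, $P=\mathbb Z(\tfrac12,\tfrac12)$, $D\cong\mathbb Z/2$, $\xi=x^{\omega}+x^{-\omega}$ has nonzero degree, $x^{(1/2,1/2)}\xi=e_1$, and $\varepsilon_m=e_1^{m_1-m_2}e_2^{m_2}$ for $m_1\ge m_2$.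

## 5. Diagonalizing the permutations: (ii) implies (i)

Assume (a), (b), (c). The plan is that of Theorem 1, with the extra care that the diagonalization must respect the $D$-grading.

By (b), $\Gamma$ is trivial on $L^R_{\mathbb Q}\supset P$. The group $D$ is generated by the classes of elements of $P$ and of the $\omega_i$, and $[\omega_{\gamma i}]=[\omega_i]$ by (c), so $\Gamma$ is trivial on $D$. Hence, for each $\delta\in D$, $\Gamma$ permutes those $\xi_i$ that have degree $\delta$. By (a), $\Gamma$ is a finite abelian group of order prime to $\operatorname{char} K$ whose exponent $e$ satisfies $\mu_e\subset K$, so it is diagonalizable on $\operatorname{span}\{\xi_i:\deg\xi_i=\delta\}$. Collecting eigenbases, $K[\Lambda']^R=K[P][y_1,\dots,y_r]$ with $y_j$ homogeneous of degree $\delta_j$ and an eigenvector with character $\chi_j$. Each $x^qy^a$ is homogeneous of degree $[q]+\sum a_j\delta_j$ and an eigenvector with character $\prod\chi_j^{a_j}$. Taking degree $0$ and then $\Gamma$-invariants,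
$$K[L]^G=\bigoplus_{(q,a)\in M}Kx^qy^a,\quad M=\Big\{(q,a)\in P\times\mathbb Z^r_{\ge0}:[q]+\sum a_j\delta_j=0,\ \prod\chi_j^{a_j}=1\Big\}.$$
So $K[L]^G=K[M]$, and $M$, the intersection of a subgroup of $P\times\mathbb Z^r$ with $\{a\ge0\}$, is finitely generated by Gordan's lemma. $\square$

In the lattice $2\mathbb Z^3+\mathbb Z(1,1,1)$ the variables $\xi_1,\xi_2,\xi_3$ have three different degrees, and $\xi_1+\omega\xi_2+\omega^2\xi_3$ is not homogeneous. That is where this construction breaks when (c) fails.

## 6. Facets, valuations and divisor classes of a monoid algebra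

For the converse we need to read geometry off a monoid. Recall that for a noetherian normal domain $A$ each height-one prime $\mathfrak q$ gives a discrete valuation $\operatorname{val}_{\mathfrak q}$, that $A=\bigcap_{\mathfrak q}A_{\mathfrak q}$, and that $\operatorname{div}f=\sum\operatorname{val}_{\mathfrak q}(f)\,\mathfrak q$. The divisorial ideal of a divisor $\sum n_{\mathfrak q}\mathfrak q$ is $\{f\in\operatorname{Frac}A:\operatorname{val}_{\mathfrak q}(f)\ge n_{\mathfrak q}\ \forall\mathfrak q\}$ (with $0$ included), and $\mathrm{Cl}(A)$ is divisors modulo principal ones. Adding $\operatorname{div}h$ to a divisor multiplies its ideal by $h$.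

Let $A=K[M]$ be a normal domain with $M$ finitely generated, written additively.

**Fact 1.** $M$ is cancellative, $\operatorname{gp}M$ is torsion-free, and $M=\{m\in\operatorname{gp}M:v_i(m)\ge0,\ i=1,\dots,d\}$ with surjective, irredundant functionals $v_i:\operatorname{gp}M\to\mathbb Z$ (the facet functionals).

**Proof.** If $c+a=c+b$, then $t^c(t^a-t^b)=0$, so $a=b$. The ring $K[\operatorname{gp}M]$ is a localization of $A$, hence a domain. If $g\in\operatorname{gp}M$ had finite order $k>1$, then $(t^g-1)(1+t^g+\dots+t^{(k-1)g})=0$ with nonzero factors, a contradiction. If $kg\in M$ with $k\ge1$, then $t^g$ is integral over $A$, so $t^g\in A$ and $g\in M$. Now a lattice point of the cone spanned by $M$ is a nonnegative rational combination of generators, so it has a multiple in $M$ and lies in $M$. Thus $M$ is the set of lattice points of a full-dimensional rational cone, and we take its primitive facet functionals. $\square$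

**Fact 2.** $\mathfrak p_i=\operatorname{span}\{t^m:m\in M,v_i(m)>0\}$ is a prime of height one, and $\operatorname{val}_{\mathfrak p_i}$ of an element of $K[\operatorname{gp}M]$ is the minimum of $v_i$ over its support.

**Proof.** $A/\mathfrak p_i\cong K[M\cap\ker v_i]$ is a domain. Let $m\in M$ be in the relative interior of the $i$-th facet: $v_i(m)=0$ and $v_j(m)>0$ for $j\ne i$. If $v_i(g)\ge0$, then $g+km\in M$ for large $k$, so $A[t^{-m}]=K[\{v_i\ge0\}]\cong K[\mathbb Z^k\oplus\mathbb N]$ (for a suitable $k$), as $v_i$ is surjective. Here $t^m\notin\mathfrak p_i$, and $\mathfrak p_i$ becomes $(z)$, where $z=t^g$ with $v_i(g)=1$ is the polynomial variable. Both claims follow. $\square$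

**Fact 3.** A height-one prime $\mathfrak q$ that contains a monomial $t^m$ is one of the $\mathfrak p_i$.

**Proof.** If $v_i(m')>0$ for all $i$, then $km'-m\in M$ for large $k$, so $t^{km'}\in\mathfrak q$ and $t^{m'}\in\mathfrak q$. Thus $\bigcap_i\mathfrak p_i\subset\mathfrak q$, so some $\mathfrak p_i\subset\mathfrak q$, and they are equal because $\mathfrak q$ has height one. (If $d=0$, all monomials are units and there is no such $\mathfrak q$.) $\square$

**Fact 4.** $\mathrm{Cl}(A)$ is generated by the $[\mathfrak p_i]$, and $\mathrm{Cl}(A)=\mathbb Z^d/v(\operatorname{gp}M)$ with $v=(v_i)$. If $f\in\operatorname{Frac}(A)^*$ has $\operatorname{div}f$ supported on the $\mathfrak p_i$, then $f\in K^*t^{\operatorname{gp}M}$. The divisorial ideal of $\sum b_i\mathfrak p_i$ is $I(b)=\operatorname{span}\{t^m:m\in\operatorname{gp}M,\ v_i(m)\ge b_i\ \forall i\}$. Every divisorial fractional ideal is $hI(b)$ for some $h\in\operatorname{Frac}(A)^*$ and $b\in\mathbb Z^d$. If $\mathfrak q$ is a height-one prime different from all $\mathfrak p_i$, then $I(b)_{\mathfrak q}=A_{\mathfrak q}$.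

**Proof.** Inverting the monomials gives the Laurent polynomial ring $K[\operatorname{gp}M]$, a UFD with units $K^*t^{\operatorname{gp}M}$. By Fact 3 its height-one primes are those $\mathfrak q$ of $A$ other than the $\mathfrak p_i$. Such a $\mathfrak q$ becomes principal, say $(f)$, so $\operatorname{div}_Af-\mathfrak q$ is supported on the $\mathfrak p_i$ (Nagata's theorem). If $\operatorname{div}f$ is supported on the $\mathfrak p_i$, then $f$ is a unit of $K[\operatorname{gp}M]$, hence in $K^*t^{\operatorname{gp}M}$. As $\operatorname{div}t^g=\sum v_i(g)\mathfrak p_i$ by Fact 2, the formula for $\mathrm{Cl}(A)$ follows. An $f$ in the divisorial ideal of $\sum b_i\mathfrak p_i$ has nonnegative value at all other $\mathfrak q$, so $f\in K[\operatorname{gp}M]$, and Fact 2 gives $I(b)$. Every divisor is $\operatorname{div}h+\sum b_i\mathfrak p_i$, which gives $hI(b)$. Finally, monomials are units in $A_{\mathfrak q}$ for $\mathfrak q\ne\mathfrak p_i$, and $I(b)$ is spanned by, and contains, monomials. $\square$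

We also need the quotient side. For a finite group $H$ acting on a normal domain $C$ that is a finitely generated $K$-algebra, $C^H$ is a normal, finitely generated domain, $C$ is finite over it, $H$ is transitive on the primes over a given prime, and heights are preserved under contraction (going-down over a normal domain). If $H$ acts faithfully, $\operatorname{Frac}C/\operatorname{Frac}C^H$ is Galois with group $H$.

**Fact 5.** For a finite group $H$ acting on $L$, $\mathrm{Cl}(K[L]^H)$ is torsion.

**Proof.** Let $\mathfrak q$ be a height-one prime and $(f)$ a height-one prime of the UFD $K[L]$ over $\mathfrak q$. Put $F=\prod_{h\in H}hf\in K[L]^H$. A height-one prime $\mathfrak q'$ containing $F$ lies under a height-one prime containing some $hf$, that is, under $(hf)$, so $\mathfrak q'=\mathfrak q$. Thus $\operatorname{div}F$ is a positive multiple of $\mathfrak q$. $\square$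

For example, let $M=\{(a,b)\in\mathbb Z_{\ge0}^2:a+b\text{ even}\}$, so $K[M]=K[u^2,uv,v^2]$. The facet functionals are $a$ and $b$, each surjective on $\operatorname{gp}M$, and $\mathrm{Cl}=\mathbb Z^2/\{a+b\text{ even}\}\cong\mathbb Z/2$.

## 7. Singular points of the quotient of a rank-two torus by $-1$

In rank one the only groups are $1$ and $\{\pm1\}$, both reflection groups. The first group to test by hand is $G=\{\pm1\}$ on $L=\mathbb Z^2$, with $R=1$. With $S(i,j)=x^iy^j+x^{-i}y^{-j}$ we have $S(m)S(m')=S(m+m')+S(m-m')$. Put $a=S(1,0)$, $b=S(0,1)$, $c=S(1,1)$. The recurrences $S(i+1,j)=aS(i,j)-S(i-1,j)$ and $S(i,j+1)=bS(i,j)-S(i,j-1)$, started from $S(0,0)=2$, $a$, $b$, $c$, show that $A=K[L]^G=K[a,b,c]$. Also $ab=c+S(1,-1)$, so $abc=c^2+S(2,0)+S(0,2)=c^2+a^2-2+b^2-2$, that is,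
$$a^2+b^2+c^2-abc-4=0.\tag{4}$$
This is the only relation: $K(x,y)$ has degree $4$ over $K(a,b)$ and degree $2$ over $\operatorname{Frac}A=K(a,b)(c)$, so $c$ has degree $2$ over $K(a,b)$ and (4), monic in $c$, is its minimal polynomial.

A natural approach is to compare singular points. We may take $K$ algebraically closed. Suppose $A=K[M]$. A unit of $A$ is a $G$-invariant $\kappa x^m$, so $m=0$; thus $M$ has no invertible elements except $0$, and its cone in the plane is pointed with two facets. A maximal ideal other than the one spanned by all $t^m$, $m\neq0$, misses some $t^m$ with $m\ne0$. Then at least one of $v_1(m),v_2(m)$ is positive, and $A[t^{-m}]$ is $K[\mathbb Z\oplus\mathbb N]$ or $K[\mathbb Z^2]$, which is regular. So $K[M]$ has at most one singular point. By the Jacobian criterion the singular points of (4) satisfy $2a=bc$, $2b=ac$, $2c=ab$. If $\operatorname{char}K\ne2$ they are the four points $(2,2,2)$, $(2,-2,-2)$, $(-2,2,-2)$, $(-2,-2,2)$: for such points $2a^2=2b^2=2c^2=abc$, so (4) reads $a^2=4$, and the signs satisfy $bc=2a$. Four is more than one, so $A$ is not a monoid algebra.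

In characteristic $2$ this stops working. The gradient is $(bc,ac,ab)$, two of the coordinates must vanish, and then (4) makes the third vanish. There is just one singular point, the image of the identity of the torus, and counting says nothing. What we need is the local structure of $K[L]^R$ over $K[L]^G$ at this one point. That is the plan of the next two sections, for arbitrary $G$.

## 8. No inertia in codimension one

From here to the end of Section 11 assume (i): $A=K[L]^G=K[M]$. Let $B=K[L]^R$, so $A=B^\Gamma$. By Galois theory $\Gamma\cong G/R$ acts faithfully on $B$. Both rings are normal domains. Invariants commute with field extensions $k/K$, so (i) and everything in this section persist over $k$, with the same $R$ and $\Gamma$.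

**Step 1: $B$ is a Galois extension of $A$ at each height-one prime.** The purpose is to show that, once the reflections have been divided out, the remaining group $\Gamma$ acts without ramification in codimension one.

Let $\mathfrak P$ be a height-one prime of $K[L]$ and let $1\ne g\in I(\mathfrak P)=\{g\in G:(g-1)K[L]\subset\mathfrak P\}$. For $m\in L$ we have $x^{gm}-x^m\in\mathfrak P$, so $x^{gm-m}-1\in\mathfrak P$. Thus $K[L]/\mathfrak P$, of dimension $n-1$, is a quotient of $K[L/(g-1)L]$, of dimension $n-\operatorname{rank}(g-1)$. Hence $\operatorname{rank}(g-1)=1$, and $g$ is a reflection. So $I(\mathfrak P)\subset R$.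

Let $\mathfrak b$ be a height-one prime of $B$ and $\mathfrak P$ a prime of $K[L]$ over it. Let $g\in G$ induce an element of the inertia group of $\mathfrak b$ in $\Gamma$, that is, $(g-1)B\subset\mathfrak b$. Then $g\mathfrak P$ also lies over $\mathfrak b$, and $R$ is transitive on such primes, so after changing $g$ by an element of $R$ we may assume $g\mathfrak P=\mathfrak P$. Now $g$ acts on the residue field $k(\mathfrak P)$ and trivially on $k(\mathfrak b)$. The map $\operatorname{Stab}_R(\mathfrak P)\to\operatorname{Aut}(k(\mathfrak P)/k(\mathfrak b))$ is onto (Bourbaki, *Comm. Alg.* V §2.2 Thm 2), so some $\rho\in R$ has $\rho^{-1}g\in I(\mathfrak P)\subset R$. Hence $g\in R$: the inertia group of $\mathfrak b$ in $\Gamma$ is trivial.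

Let $\mathfrak q$ be a height-one prime of $A$ and $B_{\mathfrak q}=B\otimes_AA_{\mathfrak q}$. Its maximal ideals come from the height-one primes $\mathfrak b$ over $\mathfrak q$. We claim that there are finitely many $b_i,c_i\in B_{\mathfrak q}$ with
$$\sum_ib_i\gamma(c_i)=\delta_{\gamma,1}\qquad(\gamma\in\Gamma).\tag{5}$$
This is Chase–Harrison–Rosenberg (Mem. AMS 52, Thm 1.3); the argument is short. For $\gamma\ne1$ the ideal generated by all $c-\gamma(c)$ lies in no maximal ideal, so $\sum_{i\ge1}b_i(c_i-\gamma(c_i))=1$ for some $b_i,c_i$. With $b_0=-\sum_{i\ge1}b_i\gamma(c_i)$ and $c_0=1$ we get $\sum_{i\ge0}b_ic_i=1$ and $\sum_{i\ge0}b_i\gamma(c_i)=0$. Multiplying such systems over all $\gamma\ne1$ (products of the $b$'s, products of the $c$'s) gives (5).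

From (5) it follows that $B_{\mathfrak q}$ is finite étale over $A_{\mathfrak q}$. With $\operatorname{tr}=\sum_\gamma\gamma$ we have $b=\sum_ib_i\operatorname{tr}(c_ib)$, so $B_{\mathfrak q}$ is finite projective, hence free over the local ring $A_{\mathfrak q}$. The map $B_{\mathfrak q}\otimes_{A_{\mathfrak q}}B_{\mathfrak q}\to\prod_{\gamma\in\Gamma}B_{\mathfrak q}$, $b\otimes b'\mapsto(b\gamma(b'))_\gamma$, is onto, because $\sum_ib_i\otimes\delta^{-1}(c_i)$ maps to the idempotent at $\delta$. It is injective: if $\sum_ju_j\gamma(w_j)=0$ for all $\gamma$, then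
$$\sum_ju_j\otimes w_j=\sum_i\Big(\sum_ju_j\operatorname{tr}(c_iw_j)\Big)\otimes b_i=\sum_i\sum_\gamma\gamma(c_i)\Big(\sum_ju_j\gamma(w_j)\Big)\otimes b_i=0.$$
So after the faithfully flat base change to $B_{\mathfrak q}$ the extension splits completely, and it is étale by descent.

## 9. The completed cover at the identity

The first idea for bounding $\Gamma$ is global. Since $\mathrm{Cl}(A)$ is torsion, $A$ lies in a regular ring $S=K[U][y_1,\dots,y_d]$ (constructed below), with $y_i^N\in A$. Pull the cover $B/A$ back to $S$. It is étale in codimension one, hence étale by purity. If étale covers of $S$ were trivial, $B$ would embed in $S$, and $\Gamma$ would be a quotient of a group of roots of unity. But étale covers of $S$ need not be trivial: $K[U]$ has the covers given by extracting roots of monomials, and in characteristic $p$ already $K[y]$ has the connected étale cover $z^p-z=y$. This is where the global argument stops.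

Over a complete regular local ring with algebraically closed residue field étale covers are trivial. But over a general point of $A$ the cover $B$ itself splits after completion, and completing there loses $\Gamma$. The way out is to complete at the image of the identity of the torus. There $B$ has only one point, so nothing of $\Gamma$ is lost.

We use these textbook facts. Finite étale algebras are stable under base change and direct factors; finite separable field extensions are étale. A finite étale algebra over a normal noetherian domain is a finite product of normal domains. Zariski–Nagata purity (SGA 1, X.3.1): if $S_1$ is regular local and $S_1'\supset S_1$ is a normal domain, finite over $S_1$ and étale over the height-one primes of $S_1$, then $S_1'/S_1$ is étale. A domain that is finite étale over a complete local ring $S_1$ with algebraically closed residue field equals $S_1$: it is local by Hensel, its residue field is that of $S_1$, so its rank is $1$.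

**Step 2: $\Gamma$ is abelian of order prime to $\operatorname{char}K$.** The purpose is to embed the completion of $B$ at the identity in a Kummer extension. Since $\Gamma$ does not depend on $K$, we may assume $K=\bar K$. Let $p=\operatorname{char}K$.

*The regular cover of $A$.* Let $v=(v_i):\operatorname{gp}M\to\mathbb Z^d$ and $U=\ker v$. As $v(\operatorname{gp}M)$ is free, $\operatorname{gp}M=U\oplus N_0$ with $v$ injective on $N_0$. By Facts 4 and 5, $\mathbb Z^d/v(N_0)$ is finite; let $N$ be its exponent. Embed
$$A=K[M]\subset S:=K[U][y_1,\dots,y_d],\qquad t^{(u,n)}\mapsto t^uy^{v(n)}.$$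
Since $Ne_i=v(n)$ for some $n\in N_0$, and this $n$ lies in $M$, we have $y_i^N\in A$. As $U\subset M$, $S=A[y_1,\dots,y_d]$ is finite over $A$, and $S$ is regular. In the example (2), $A=K[s,s'][u^2,uv,v^2]$, $N=2$, and $S=K[s,s',u,v]$, which is $B$ itself.

*The point.* The augmentation ideal $(x^m-1)_{m\in L}$ of $K[L]$ is $G$-stable, since $g(x^m-1)=x^{gm}-1$. Let $\mathfrak b_0\subset B$ and $\mathfrak q_0\subset A$ be its contractions. As $\mathfrak b_0$ is $\Gamma$-stable and $\Gamma$ is transitive on the primes over $\mathfrak q_0$, the prime $\mathfrak b_0$ is the only one over $\mathfrak q_0$. Let $\hat A$ be the completion of $A_{\mathfrak q_0}$ and $\hat B=B\otimes_A\hat A$, which is the completion of $B_{\mathfrak b_0}$. By analytic normality (Zariski; EGA IV 7.8.3), $\hat A$ and $\hat B$ are normal domains. The invariants are the kernel of $b\mapsto(\gamma b-b)_\gamma$, so flatness of $\hat A$ over $A$ gives $\hat B^\Gamma=\hat A$; and $\Gamma$ acts faithfully on $\hat B\supset B$. With $F=\operatorname{Frac}\hat A$, the extension $\operatorname{Frac}\hat B/F$ is Galois with group $\Gamma$.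

*The completed regular cover.* $S\otimes_A\hat A$ is the product of the completions of $S$ at the maximal ideals over $\mathfrak q_0$. Let $S_1$ be one factor: a complete regular local ring with residue field $K$, finite over $\hat A$. Since $\dim S_1=n=\dim\hat A$ and $\hat A$ is a domain, the kernel of $\hat A\to S_1$ is zero. Put $E_1=\operatorname{Frac}S_1$. In an algebraic closure of $E_1$ choose an $F$-embedding of $\operatorname{Frac}\hat B$, and let $E=E_1\cdot\operatorname{Frac}\hat B$. This is a finite separable extension of $E_1$, so the integral closure $S_1'$ of $S_1$ in $E$ is finite over $S_1$.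

*$S_1'/S_1$ is étale over height-one primes.* Let $\mathfrak p\subset S_1$ have height one. As $S_1$ is a domain integral over the normal domain $\hat A$, $\mathfrak p\cap\hat A$ has height one. By going-down for the flat map $A\to\hat A$, $\mathfrak q=\mathfrak p\cap A$ has height at most one. Let $C=B\otimes_A(S_1)_{\mathfrak p}$. It is finite étale over the discrete valuation ring $(S_1)_{\mathfrak p}$, by base change from $B_{\mathfrak q}/A_{\mathfrak q}$: use Step 1 if $\mathfrak q$ has height one, and the Galois extension $\operatorname{Frac}B/\operatorname{Frac}A$ if $\mathfrak q=0$. So $C=\prod C_j$ with $C_j$ normal domains, finite and torsion-free over $(S_1)_{\mathfrak p}$. Consider the map $C\to E$, $b\otimes s\mapsto bs$. Its image is a domain containing $(S_1)_{\mathfrak p}$, so its kernel is a prime contracting to $0$ in $(S_1)_{\mathfrak p}$. By incomparability such a prime is minimal, so the image is isomorphic to some $C_j$: normal, and étale over $(S_1)_{\mathfrak p}$. Its fraction field contains $E_1$ and $B$, hence $\hat B=B\cdot\hat A$, hence is $E$. So the image is the integral closure of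 $(S_1)_{\mathfrak p}$ in $E$, that is, $(S_1')_{\mathfrak p}$, and it is étale.

*Conclusion.* By purity $S_1'/S_1$ is étale, and since $S_1$ is complete with algebraically closed residue field, $S_1'=S_1$. Hence $\operatorname{Frac}\hat B\subset E_1$ over $F$. Now $S_1$ is a factor of $\hat A[y_1,\dots,y_d]$, so $E_1=F(y_1,\dots,y_d)$, with $y_i\ne0$ (the map $S\to S_1$ is injective) and $y_i^N\in F^*$. Write $N=p^kN'$ with $p\nmid N'$, and read $p^k=1$, $N'=N$ if $p=0$. Put $E_s=F(y_1^{p^k},\dots,y_d^{p^k})$. Since $F\supset K\supset\mu_{N'}$, Kummer theory makes $E_s/F$ Galois, with group embedded in $\mu_{N'}^d$ by $\tau\mapsto(\tau(y_i^{p^k})/y_i^{p^k})_i$. The extension $E_1/E_s$ is purely inseparable, so $E_s$ is the separable closure of $F$ in $E_1$, and $\operatorname{Frac}\hat B\subset E_s$. Thus $\Gamma$ is a quotient of a subgroup of $\mu_{N'}^d$: it is abelian of exponent dividing $N'$, so of order prime to $p$.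

## 10. Eigenmodules and the roots of unity in $K$

**Step 3: the eigenspaces of $\Gamma$ in $B$ are monomial ideals up to a factor, and nonisomorphic.** The purpose is to compare the $\Gamma$-decomposition of $B$ with the monomials of $A$.

Let $k\supseteq K$ contain a primitive $e$-th root of unity; such $k$ exist by Step 2. In this step $A,B$ are the rings over $k$. Put $\Gamma^*=\operatorname{Hom}(\Gamma,k^*)\cong\Gamma$. Then $B=\bigoplus_{\chi\in\Gamma^*}B_\chi$, with projections $\mathrm{pr}_\chi(b)=|\Gamma|^{-1}\sum_\gamma\chi(\gamma)^{-1}\gamma(b)$ and $B_1=A$.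

Let $\mathfrak q$ be a height-one prime of $A$. From (5), $\sum_ib_i\,\mathrm{pr}_\chi(c_i)=|\Gamma|^{-1}$. Taking the component of trivial character gives $\sum_i\mathrm{pr}_{\chi^{-1}}(b_i)\,\mathrm{pr}_\chi(c_i)=|\Gamma|^{-1}$. Since $A_{\mathfrak q}$ is local, one summand is a unit of $A_{\mathfrak q}$, so $B_{\chi,\mathfrak q}$ contains a unit $u_{\chi,\mathfrak q}$ of $B_{\mathfrak q}$. For $w\in B_{\chi,\mathfrak q}$ the quotient $w/u_{\chi,\mathfrak q}\in B_{\mathfrak q}$ is invariant, so it lies in $A_{\mathfrak q}$. Hence
$$B_{\chi,\mathfrak q}=A_{\mathfrak q}u_{\chi,\mathfrak q},\qquad B_\chi=\bigcap_{\mathfrak q}B_{\chi,\mathfrak q}.\tag{6}$$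
The second equality holds because $B=\bigcap_{\mathfrak q}B_{\mathfrak q}$: $B$ is the intersection of its localizations at height-one primes, each of which lies over a height-one $\mathfrak q$ and contains $B_{\mathfrak q}$.

Pick $0\ne f\in B_\chi$ (with $f=1$ if $\chi=1$). By (6), $B_\chi=fJ$ with $J=\{a\in\operatorname{Frac}A:\operatorname{val}_{\mathfrak q}(a)\ge\operatorname{val}_{\mathfrak q}(u_{\chi,\mathfrak q}/f)\ \forall\mathfrak q\}$. If $f$ is a unit in $B_{\mathfrak q}$, then $u_{\chi,\mathfrak q}/f$ is a unit of $A_{\mathfrak q}$. Otherwise $\prod_\gamma\gamma f\in\mathfrak q$, which happens for finitely many $\mathfrak q$. So $J$ is divisorial, and by Fact 4 it is $hI(b)$. Putting $f_\chi=fh$,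
$$B_\chi=f_\chi I_\chi,\quad f_\chi\in\operatorname{Frac}(B)^*,\quad\gamma f_\chi=\chi(\gamma)f_\chi,\quad I_\chi=I(b_\chi)\text{ monomial},\quad f_1=1,\ I_1=A.\tag{7}$$

We claim: if $B_\chi\cong B_\psi$ as $A$-modules, then $\chi=\psi$. After tensoring with $\operatorname{Frac}A$ both modules become one-dimensional, so the isomorphism is multiplication by some $u\in\operatorname{Frac}(B)^*$, with $\gamma u=(\psi\chi^{-1})(\gamma)u$. By (6), $u\,u_{\chi,\mathfrak q}A_{\mathfrak q}=u_{\psi,\mathfrak q}A_{\mathfrak q}$, so $u$ is a unit in every $B_{\mathfrak q}$. Hence $u\in B^*\subset k[L]^*$, and $u=cx^m$ with $c\in k^*$. For $g\in G$ with image $\bar g\in\Gamma$ we get $cx^{gm}=(\psi\chi^{-1})(\bar g)\,cx^m$. Comparing monomials, $gm=m$ and $(\psi\chi^{-1})(\bar g)=1$. This proves the claim.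

**Step 4: $K$ contains a primitive $e$-th root of unity.** The purpose is to descend from a large field to $K$, which completes (a).

Take $k=K_s$, a separable closure of $K$; it contains primitive $e$-th roots of unity, as $\operatorname{char}K\nmid e$. Let $\tau\in\operatorname{Gal}(K_s/K)$ act on $K_s[L]^R=K_s\otimes_KK[L]^R$ through the first factor. It commutes with $\Gamma$ and fixes the monomials $t^m\in K[L]^G$. For $b\in B_\chi$ we have $\gamma\tau(b)=\tau(\chi(\gamma)b)=\tau(\chi(\gamma))\tau(b)$, so $\tau(B_\chi)=B_{\tau\circ\chi}$. As $I_\chi$ is spanned by monomials, $\tau(I_\chi)=I_\chi$. Hence, as $A$-modules, $B_{\tau\circ\chi}=\tau(f_\chi)I_\chi\cong I_\chi\cong B_\chi$, and $\tau\circ\chi=\chi$ by Step 3. So all characters of $\Gamma$ have values in $K$. Since $\Gamma^*\cong\Gamma$ contains a character of order $e$, whose image is cyclic of order $e$, $K$ contains a primitive $e$-th root of unity. With Step 2, (a) is proved.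

## 11. Two monoid bases of $B$

We now know one monoid basis of $B$, the $\varepsilon_m$ of (3). It is permuted by $\Gamma$. One might hope that the monomials of $A=K[M]$ are built from it, but in the rank-four example they are built from $\xi_1\pm\xi_2$ and $\xi_3\pm\xi_4$: the monomial primes $(\xi_i)$ are swapped by $\sigma$, the primes $(\xi_1\pm\xi_2)$ are $\sigma$-stable. So we construct a second basis of $B$, on which $\Gamma$ is diagonal, and compare the two through divisors.

**Step 5: $B=K[M'']$ with $\Gamma$ acting diagonally.** The purpose is to glue the monomial ideals $I_\chi$ to one monoid. By Step 4 we may use Step 3 with $k=K$. Let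
$$\mathcal H=\bigcup_{\chi\in\Gamma^*}K^*f_\chi t^{\operatorname{gp}M}\subset\operatorname{Frac}(B)^*.$$
First, $\mathcal H$ is a group. If $\mathfrak q$ is not one of the $\mathfrak p_i$, then $(I_\chi)_{\mathfrak q}=A_{\mathfrak q}$ by Fact 4, so $f_\chi\in A_{\mathfrak q}^*u_{\chi,\mathfrak q}$ by (6) and (7). The product $u_{\chi,\mathfrak q}u_{\psi,\mathfrak q}$ is a unit of $B_{\mathfrak q}$ of character $\chi\psi$, hence lies in $A_{\mathfrak q}^*u_{\chi\psi,\mathfrak q}$. So $f_\chi f_\psi/f_{\chi\psi}\in\operatorname{Frac}(A)^*$ is a unit of $A_{\mathfrak q}$ for all such $\mathfrak q$: its divisor is supported on the $\mathfrak p_i$, and by Fact 4 it lies in $K^*t^{\operatorname{gp}M}$. With $\psi=\chi^{-1}$ and $f_1=1$ this also gives inverses.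

Next, $\mathcal H/K^*$ is free abelian of finite rank. It is finitely generated, as an extension of $\Gamma^*$ by $\operatorname{gp}M$. If $h\in\mathcal H$ and $h^j\in K^*$ with $j\ge1$, then $h\in\operatorname{Frac}K[L]$ is algebraic over $K$, and $K$ is algebraically closed in this rational function field, so $h\in K^*$. Hence $\mathcal H=K^*\times\mathcal Q$ with $\mathcal Q$ free abelian.

By (7), $B=\bigoplus_\chi f_\chi I_\chi$ is the direct sum of the lines $Kf_\chi t^m$ with $t^m\in I_\chi$. An element $f_\chi t^m$ lies in $B$ if and only if it lies in $B_\chi=f_\chi I_\chi$, that is, if and only if $t^m\in I_\chi$. Each line $Kf_\chi t^m$ contains exactly one element of $\mathcal Q$, and distinct pairs $(\chi,m)$ give distinct lines (compare characters, then monomials). Hence with the monoid $M''=\mathcal Q\cap B$,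
$$B=\bigoplus_{h\in M''}Kh=K[M''].$$
Every $h\in M''$, and so every $h\in\operatorname{gp}M''$, is a $\Gamma$-eigenvector with eigenvalues in $K^*$. The monoid $M''$ is finitely generated because $B$ is a finitely generated algebra.

**Step 6: (b) holds, and $\Gamma$ fixes $B^*$ pointwise.** The purpose is to use that units of a monoid algebra are monomials. Let $m\in L^R$. Then $x^m\in B^*$ is a unit of $K[\operatorname{gp}M'']$, so $x^m=\kappa h$ with $\kappa\in K^*$, $h\in\operatorname{gp}M''$. As $h$ is an eigenvector, $x^{\gamma m}=\gamma(x^m)\in K^*x^m$, so $\gamma m=m$. This is (b), and consequently $\Gamma$ is trivial on $L^R_{\mathbb Q}\supset P$. Since $B^*=K[L]^*\cap B=\{\kappa x^u:\kappa\in K^*,\ u\in L^R\}$ (both an element and its inverse are fixed by $R$), $\Gamma$ fixes $B^*$ pointwise.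

**Step 7: (c) holds.** The purpose is to express the primes permuted by $\Gamma$ through primes fixed by $\Gamma$, and to read off the $D$-degree of $\xi_{\gamma i}/\xi_i$.

In $B=K[L_+]$ we have $\operatorname{gp}L_+=L$: the sum of the positive roots lies in $\mathbb Z\Phi\subset L$ and pairs to $2$ with each $\alpha_i^\vee$, so adding a large multiple of it moves any $m\in L$ into $L_+$. The $\alpha_i^\vee$ are linearly independent and surjective on $L$, so they are the facet functionals of $L_+$. Let $\mathfrak b_1,\dots,\mathfrak b_r$ be the corresponding primes of Fact 2; thus $\operatorname{div}\varepsilon_m=\sum_i\langle m,\alpha_i^\vee\rangle\mathfrak b_i$. Let $\mathfrak b_j''$ be the primes of Fact 2 for $B=K[M'']$. They are spanned by $\Gamma$-eigenvectors, their classes generate $\mathrm{Cl}(B)$ by Fact 4, and $\mathrm{Cl}(B)$ is torsion by Fact 5 with $H=R$.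

Choose $N\ge1$ (unrelated to the $N$ of Step 2) such that all $N\mathfrak b_j''$ are principal and $N\Lambda\subset\pi(L)$; the latter is possible since $\pi(L)\supset\mathbb Z\Phi$ has finite index in $\Lambda$. Write
$$\mathfrak b_i=\operatorname{div}(h_i)+\sum_jn_{ij}\mathfrak b_j'',\qquad N\sum_jn_{ij}\mathfrak b_j''=\operatorname{div}(m_i),\qquad N\mathfrak b_i=\operatorname{div}(F_i).$$
Here $m_i\in K^*\operatorname{gp}M''$ by Fact 4. For $F_i$ choose $t_i\in P$ with $t_i+N\omega_i\in L$ and put $F_i=\varepsilon_{t_i+N\omega_i}=x^{t_i}\xi_i^N$. Comparing divisors, $F_i=u_ih_i^Nm_i$ with $u_i\in B^*$. Apply $\gamma\in\Gamma$. By Step 6 it fixes $x^{t_i}$ and $u_i$, by Step 5 $\gamma m_i=cm_i$ with $c\in K^*$, and $\gamma\xi_i=\xi_{\gamma i}$. Therefore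
$$\Big(\frac{\xi_{\gamma i}}{\xi_i}\Big)^N=\frac{\gamma F_i}{F_i}=c\Big(\frac{\gamma h_i}{h_i}\Big)^N.$$
So $\xi_{\gamma i}/\xi_i=\kappa\,\gamma h_i/h_i$ with $\kappa\in\operatorname{Frac}K[\Lambda']$ and $\kappa^N=c\in K^*$. As $K$ is algebraically closed in $\operatorname{Frac}K[\Lambda']$, $\kappa\in K^*$. Hence $\xi_{\gamma i}/\xi_i\in\operatorname{Frac}B\subset\operatorname{Frac}K[L]$, say $\xi_{\gamma i}b=\xi_ia$ with $0\ne a,b\in K[L]$. In the $D$-graded domain $K[\Lambda']$, $a$ and $b$ have degree $0$, so both sides are nonzero and homogeneous, of degrees $[\omega_{\gamma i}]$ and $[\omega_i]$. These degrees agree in $D=\Lambda'/L$, that is, $\omega_i-\omega_{\gamma i}\in L$. This proves (c) and Theorem 2. $\square$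

## 12. Fields and rings over which the converse holds

**Corollary 3.** The conjecture holds over a field $K$ (for all $L$, $G$) if and only if $K$ contains no root of unity other than $1$, i.e. if and only if $\operatorname{char}K=2$ and $\mathbb F_2$ is algebraically closed in $K$.

**Proof.** If $1$ is the only root of unity in $K$ and $K[L]^G$ is a monoid algebra, Theorem 2(a) forces $e=1$, so $\Gamma=1$ and $G=R$. Otherwise Theorem 1 gives a counterexample, as at the end of Section 2. For the last equivalence: if $\operatorname{char}K\ne2$, then $-1\ne1$ is a root of unity; in characteristic $2$ the roots of unity in $K$ are the nonzero elements of $K$ algebraic over $\mathbb F_2$. $\square$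

**Corollary 4.** For finite $G\le GL(L)$ the following are equivalent:

1. $G$ acts as a reflection group;
2. some submonoid of $(\mathbb Z[L]^G,\cdot)$ is a $\mathbb Z$-basis of $\mathbb Z[L]^G$;
3. $\mathbb Z[L]^G\cong\mathbb Z[M]$ as rings for some commutative monoid $M$;
4. $K[L]^G$ is a semigroup algebra over $K$ for every field $K$;
5. $\mathbb F_2[L]^G$ is a semigroup algebra over $\mathbb F_2$.

**Proof.** 1 implies 2 by Lorenz's theorem (or by (3) over $\mathbb Z$), and 2 implies 3 trivially. 1 implies 4 by Theorem 2 with $\Gamma=1$, and 4 implies 5 trivially. 3 implies 5: the orbit sums form a $\mathbb Z$-basis of $\mathbb Z[L]^G$ and reduce to the orbit-sum basis over $\mathbb F_2$, so $\mathbb F_2[L]^G=\mathbb F_2\otimes\mathbb Z[L]^G\cong\mathbb F_2[M]$. 5 implies 1 by Corollary 3, since $1$ is the only root of unity in $\mathbb F_2$. (The monoid in 5 is finitely generated, by the remark after Theorem 2.) $\square$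

So the converse of Lorenz's theorem is true over $\mathbb Z$.

## 13. Rank at most three, and the smallest counterexamples

**Corollary 5.** (1) The conjecture holds over every field if $n=\operatorname{rank}L\le2$.

(2) For $n=3$, counterexamples exist over $K$ if and only if $K$ contains a primitive cube root of unity. In that case they are exactly, up to conjugacy in $GL(3,\mathbb Z)$, the two actions of $G_0=\{\operatorname{diag}(\pm1,\pm1,\pm1)\}\rtimes\langle(123)\rangle$ (order $24$) on $\mathbb Z^3$ and on $\{a\in\mathbb Z^3:\sum a_i\text{ even}\}$.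

(3) The smallest rank of a counterexample over $K$ is: $3$ if $K$ contains a primitive cube root of unity; $4$ if not and $\operatorname{char}K\ne2$; and if $\operatorname{char}K=2$ and $K$ contains roots of unity $\ne1$, the least prime $\ell$ such that $K$ contains a primitive $\ell$-th root of unity.

**Proof of (1).** Suppose $K[L]^G$ is a monoid algebra and $\Gamma\ne1$. By (b), $\Gamma$ acts trivially on $L_{\mathbb Q}^R$, and it permutes the basis $\omega_1,\dots,\omega_r$ of $V$, so it embeds in $S_r$. Let $1\ne\gamma\in\Gamma$. Then $\gamma\notin R$, so $\gamma$ is not a reflection, and $\operatorname{rank}(\gamma-1)=r-\#\text{cycles}(\gamma)\ge2$. Hence $n\ge r\ge3$.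

**Proof of (2).** Let $n=3$ in this situation. Then $r=3$, $L^R=0$, and every $\gamma\ne1$ in $\Gamma$ has one cycle, that is, is a $3$-cycle. So $\Gamma\cong\mathbb Z/3$, and $K$ contains a primitive cube root of unity by (a). The Dynkin diagram of $\Phi$ has three nodes and an automorphism permuting them cyclically. If it had an edge it would be a triangle, which is not a Dynkin diagram. So $\Phi$ has type $A_1^3$, $\alpha_i=2\omega_i$, and $R$ consists of all sign changes of the $\omega_i$. Since $P=0$, $L\subset\Lambda$. By (c), $L$ contains all $\omega_i-\omega_j$, and it contains $\alpha_i=2\omega_i$. These generate $\{\sum a_i\omega_i:\sum a_i\text{ even}\}$, of index $2$ in $\Lambda$. So $L$ is one of these two lattices, and $G=R\rtimes\Gamma$ is $G_0$ in the basis $\omega_i$.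

Conversely, let $L$ be $\mathbb Z^3$ or its even sublattice. By the proof of Theorem 1 (ranks may be computed over $\mathbb Q$), the reflections in $G_0$ are the three single sign changes $s_i$. In both lattices the $i$-th coordinate takes all integer values, so $(1-s_i)L=2\mathbb Ze_i$, $\alpha_i=2e_i$, $\omega_i=e_i$ and $\Gamma=\langle(123)\rangle$. Thus $G_0\ne R$. Condition (a) holds when $K$ contains a primitive cube root of unity, (b) because $L^R=0$, and (c) because $e_i-e_j\in L$. So both are counterexamples over such $K$. The two actions are not conjugate, since $\mathbb Z\Phi=2\mathbb Z^3$ has index $8$ in the first lattice and $4$ in the second.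

**Proof of (3).** The first case follows from (1) and (2). In the second, (1) and (2) exclude rank at most $3$, and Section 1 has an example in rank $4$. In the third, let $G$ be a counterexample and let $\ell'$ be the order of an element of prime order in $\Gamma\ne1$. Then $\ell'$ divides $e$, so $K$ contains a primitive $\ell'$-th root of unity by (a), and $\ell'\ge\ell$. As $\Gamma$ embeds in $S_r$ and an element of prime order $\ell'$ in $S_r$ requires $r\ge\ell'$, we get $n\ge r\ge\ell$. In characteristic $2$ we have $\ell\ge3$, so Theorem 1 with an $\ell$-cycle in $S_\ell$ gives a counterexample of rank exactly $\ell$. $\square$
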